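# Edge-disjoint paths in complete graphs: a polynomial-time approximation scheme

## 1. The theorem and what it says

**Theorem A.** MEDP in complete graphs has a deterministic PTAS. More generally, for each fixed $\kappa>0$, so does MEDP restricted to graphs of minimum degree $\ge(\frac12+\kappa)n$.

**Theorem B.** For each fixed $\alpha\in(0,1)$ there is a deterministic polynomial-time algorithm which, for MEDP on every $n$-vertex graph, accepts at least $\mathrm{OPT}-\alpha n^2$ requests.

**Corollary C.** (i) MEDP in complete graphs is APX-hard under PTAS-reductions if and only if $\mathrm P=\mathrm{NP}$. In particular, if $\mathrm P\ne\mathrm{NP}$, it is not APX-hard and has a PTAS. (ii) It has no FPTAS unless $\mathrm P=\mathrm{NP}$.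

Theorem A uses no complexity assumption. Let us unpack the words.

**Definition (MEDP).** An instance of the maximum edge-disjoint paths problem is a pair $(G,\mathcal R)$, where $G=(V,E)$ is an undirected connected graph and $\mathcal R$ is a multiset of unordered pairs of vertices, called requests. A feasible solution is a subset of the requests together with, for each chosen (accepted) request $\{s,t\}$, a path in $G$ joining $s$ and $t$, such that the chosen paths pairwise share no edge. The goal is to maximize the number of accepted requests; the maximum is $\mathrm{OPT}$. In MEDP in complete graphs, $G=K_n$, while $\mathcal R$ is arbitrary.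

**Definition (PTAS, FPTAS).** A PTAS is a family of algorithms, one for each fixed $\epsilon>0$, such that the algorithm for $\epsilon$ runs in time polynomial in the input size and always outputs a feasible solution with at least $\mathrm{OPT}/(1+\epsilon)$ accepted requests. It is an FPTAS if the running time is polynomial in the input size and in $1/\epsilon$ together.

**Definition (APX-hardness).** APX is the class of NP optimization problems with a polynomial-time constant-factor approximation algorithm. A PTAS-reduction from $\Pi$ to $\Pi'$ maps instances of $\Pi$ to instances of $\Pi'$ and solutions back, in polynomial time for each fixed $\epsilon$, so that a sufficiently good solution of the image (how good depends on $\epsilon$ only) comes back as a solution within the factor $1+\epsilon$. Hence if $\Pi'$ has a PTAS, so does $\Pi$. A problem is APX-hard if every problem in APX has a PTAS-reduction to it.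

MEDP in general undirected graphs is known to be APX-hard. For complete graphs the paper "Greedy edge-disjoint paths in complete graphs", which poses our question, records that the problem is NP-hard, that it is not known whether it is APX-hard, and that a PTAS is therefore still possible. Theorem A gives one.

Theorem B has an additive error $\alpha n^2$. Each accepted request uses an edge of its own, so $\mathrm{OPT}\le n^2/2$, and Theorem B is informative when $\mathrm{OPT}$ is of order $n^2$. Theorem A will follow from Theorem B and a separate argument for instances of small value.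

**Conventions.** A request $\{s,s\}$ is accepted with the trivial path, so we assume $s\ne t$ and write $st$ for $\{s,t\}$. Graphs are simple, $n=|V|$, and $\mu(st)$ is the multiplicity of $st$ in $\mathcal R$. At most $n-1$ requests on one pair can be accepted, since their paths use distinct edges at $s$; so we cap $\mu\le n-1$, and then $|\mathcal R|\le n^3$. If $n$ is below a constant, we solve by brute force. "Polynomial" means polynomial for fixed $\epsilon,\alpha,\kappa$. These parameters may be replaced by smaller positive rationals, which only strengthens the statements; so all numbers in the algorithms are rational. For a multiset $H$ of requests, $d_H(v)$ is the number of requests of $H$ with an end at $v$.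

## 2. Three instances by hand

**Example 1.** In $K_3$ on $\{1,2,3\}$ let $\mathcal R=\{12,12\}$. Use the edge $12$ and the path $1,3,2$: both requests are accepted. Now add the request $13$. Vertex $1$ is an end of all three requests but has only two edges, so $\mathrm{OPT}\le2$. Routing $12$ and $13$ by their own edges achieves $2$.

**Example 2.** In $K_4$ let $\mathcal R$ consist of three copies of $12$ and three copies of $34$. No vertex has more than three requests, so degrees allow six. But at most one path for the pair $12$ has length $1$, and likewise for $34$; every other path uses at least two edges. With $a$ accepted requests, $a-2$ of them use at least two edges, so $2+2(a-2)\le6$ and $a\le4$. The paths $12$; $34$; $1,3,2$; $1,4,2$ give $\mathrm{OPT}=4$.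

**Example 3.** Let $n$ be even, $V=\{a_1,b_1,\dots,a_{n/2},b_{n/2}\}$ in $K_n$, with $n-1$ copies of each request $a_ib_i$. At most $n/2$ paths have length $1$, so
$$\mathrm{OPT}\le\frac n2+\frac12\Big(\frac{n(n-1)}2-\frac n2\Big)=\frac{n^2}4 .$$
This is attained. Use all edges $a_ib_i$; for each $i<j$ the four edges between $\{a_i,b_i\}$ and $\{a_j,b_j\}$ split into the paths $a_i,a_j,b_i$ and $a_i,b_j,b_i$. This gives $\frac n2+2\binom{n/2}2=\frac{n^2}4$. The degree bound allows $n(n-1)/2$ requests here, about twice $\mathrm{OPT}$.

So degree counting bounds $\mathrm{OPT}$ but can be wrong by a factor close to $2$ when $\mathrm{OPT}$ is of order $n^2$. In Section 4 we see that it is almost exact for small values.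

## 3. Textbook facts used

1. *Matchings (Edmonds).* Maximum (weight) matchings are computable in polynomial time. The matching polytope (the convex hull of indicator vectors of matchings) is described by the nonnegativity, degree and odd-set inequalities; these can be separated in polynomial time (Padberg–Rao 1982). For a triangle, the point $(\frac12,\frac12,\frac12)$ satisfies the degree inequalities but violates the odd-set inequality, which says that the sum over the triangle is at most $1$.
2. *Grötschel–Lovász–Schrijver (Geometric Algorithms and Combinatorial Optimization, Ch. 6).* For a rational polytope given by inequalities of polynomial encoding length with polynomial-time separation, one can in polynomial time optimize a linear function exactly, and write a given rational point as a rational convex combination of at most (dimension $+1$) vertices (Thm 6.5.11).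
3. *Szemerédi's regularity lemma for coloured graphs* (Komlós–Simonovits survey 1996, Thm 1.18, in the standard form with a lower bound on the number of parts, obtained by starting from an arbitrary initial partition into many parts). For $\rho\in(0,1)$ and $q\ge1$ there is $T$ such that for $n\ge T$ and every $q$-colouring of $E(K_n)$ there is a partition $V=V_0\cup\dots\cup V_k$ with $1/\rho\le k\le T$, $|V_0|\le\rho n$, $|V_1|=\dots=|V_k|$, such that all but at most $\rho k^2$ pairs $\{V_i,V_j\}$, $1\le i<j\le k$, are $\rho$-regular in every colour. This means that colour densities satisfy $|d(X,Y)-d(V_i,V_j)|\le\rho$ whenever $X\subseteq V_i$, $Y\subseteq V_j$, $|X|>\rho|V_i|$, $|Y|>\rho|V_j|$. For example, if the pairs between half of $V_i$ and $V_j$ are red and those between the other half and $V_j$ are blue, red has density $\frac12$ but density $1$ on the first half, so the pair is not $\rho$-regular for $\rho<\frac12$. We use the lemma only for existence.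
4. *Linear programming duality.*
5. *Method of conditional expectations.* Suppose $Q$ is a function of independent random bits and its conditional expectations given the values of any of the bits are computable. Fixing the bits one by one, each time choosing the value for which the conditional expectation is larger (or smaller), yields an outcome with $Q\ge\mathbb E Q$ (or $Q\le\mathbb EQ$).
6. *Matrices.* For a real symmetric matrix $A$, the operator norm $\|A\|_{op}$ is at most the maximum absolute row sum, $\|A\|_{op}^4\le\operatorname{tr}A^4$, and $\|A\|_F^2=\operatorname{tr}A^2$.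
7. For Corollary C: the PCP theorem (MAX-3SAT has no PTAS unless $\mathrm P=\mathrm{NP}$), and the known NP-hardness of MEDP in complete graphs.

## 4. Degree bound, greedy routing, and the reduction to additive error

**The degree bound.** Let $B$ be the maximum size of a sub-multiset $H\subseteq\mathcal R$ with $d_H(v)\le d_G(v)$ for all $v$. The accepted requests of a solution use distinct edges at each of their ends, so they satisfy these constraints, and $\mathrm{OPT}\le B$.

An optimal $H$ is found by a matching computation. Take $d_G(v)$ copies of each vertex $v$. For each request copy $\varrho=\{s,t\}$ take two adjacent nodes $\varrho_s,\varrho_t$; join $\varrho_s$ to all copies of $s$ and $\varrho_t$ to all copies of $t$. From a feasible $H$ we get a matching: for $\varrho\in H$ match $\varrho_s$ and $\varrho_t$ to unused copies of $s$ and $t$, and for other $\varrho$ use $\varrho_s\varrho_t$. Its size is $2|H|+(|\mathcal R|-|H|)=|\mathcal R|+|H|$. Conversely, take a maximum matching. If exactly one of $\varrho_s,\varrho_t$ is matched to a vertex copy, the other is unmatched, and we replace the edge by $\varrho_s\varrho_t$.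 If neither is matched to a copy, then $\varrho_s\varrho_t$ is in the matching by maximality. So the size is $|\mathcal R|$ plus the number of $\varrho$ with both nodes matched to copies, and these $\varrho$ form a feasible $H$. Hence the maximum matching has size $|\mathcal R|+B$, and it yields an optimal $H$.

**Lemma 1.** Let $\kappa>0$, $\epsilon\in(0,1)$. There are $c_1\in(0,1)$ and $n_0$ such that for $n\ge n_0$: if $G$ has minimum degree $\ge(\frac12+\kappa)n$ and $H$ is a multiset of requests with $d_H\le d_G$ and $m=|H|\le c_1n^2$, then at least $(1-\epsilon)m$ requests of $H$ can be routed edge-disjointly, in polynomial time.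

*Proof.* Let $\sigma=\epsilon/4$, $\omega=\min(\sigma,\kappa)/100$, $c_1=\omega^2/8$.

**Step 1 (trimming).** We make sure that every vertex keeps some spare edges. At each $v$ with $d_H(v)>(1-\sigma)d_G(v)$ delete at most $\sigma d_G(v)+1$ requests so that the degree becomes $\le(1-\sigma)d_G(v)$. For such $v$ we have $d_G(v)\le\frac43d_H(v)$, as $\sigma\le\frac14$, and $1\le\frac2nd_G(v)$, as $d_G(v)\ge\frac n2$. So the number of deleted requests is at most
$$\frac43\Big(\sigma+\frac2n\Big)\sum_vd_H(v)=\frac83\Big(\sigma+\frac2n\Big)m\le4\sigma m=\epsilon m,$$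
where the inequality holds if $\frac{16}{3n}\le\frac43\sigma$, that is, for $n\ge16/\epsilon$. Let $H'$ be what remains.

**Step 2 (bookkeeping).** We will route all of $H'$ greedily, by paths of length $\le4$, and we need to keep most vertices almost unused. Let $p(v)$ be the number of constructed paths having $v$ as an internal vertex; we maintain $p(v)\le\omega n$ for all $v$. Let $S=\{v:d_{H'}(v)\ge\omega n\}$; then $|S|\le2m/(\omega n)\le2c_1n/\omega$. Call $v$ saturated if $p(v)>\omega n-1$. Each path has at most $3$ internal vertices, so $\sum_vp(v)\le3m\le3c_1n^2$, and at most $3c_1n^2/(\omega n-1)\le6c_1n/\omega$ vertices are saturated (for $n\ge2/\omega$). Let $X$ be the union of $S$ and the set of saturated vertices; so $|X|\le8c_1n/\omega=\omega n$. The number of used edges at $v$ is at most the number of routed requests ending at $v$, plus $2p(v)$.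

**Step 3 (routing the next request $st$).** At $s$ there are at least
$$\sigma d_G(s)-2\omega n\ge\Big(\frac\sigma2-2\omega\Big)n\ge48\,\omega n$$
unused edges. At most $\omega n+2$ of them lead to $X\cup\{s,t\}$. So for large $n$ there is an unused edge $sa$ with $a\notin X\cup\{s,t\}$; similarly there is an unused edge $tb$ with $b\notin X\cup\{s,t\}$. If $a=b$, use the path $s,a,t$.

Otherwise $a,b$ have at least $d_G(a)+d_G(b)-n\ge2\kappa n\ge200\,\omega n$ common neighbours. At most $\omega n+2$ of them lie in $X\cup\{s,t\}$. Since $a,b\notin S$, each of $a,b$ has at most $\omega n+2\omega n$ used edges, so for at most $6\omega n$ common neighbours $c$ one of $ac,bc$ is used. So for large $n$ some common neighbour $c\notin X\cup\{s,t\}$ has $ac$ and $bc$ unused. Use $s,a,c,b,t$. All internal vertices were unsaturated, so $p\le\omega n$ persists. $\square$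

**Proof of Theorem A from Theorem B.** We may assume $\epsilon\in(0,1]$ and $\epsilon,\kappa$ rational. Let $c_1$ be given by Lemma 1 for $(\epsilon/2,\kappa)$. For $n$ below a constant depending on $\epsilon,\kappa$ use brute force. Otherwise compute $B$ and an optimal $H$. Note that $(1-\frac\epsilon2)(1+\epsilon)=1+\frac\epsilon2-\frac{\epsilon^2}2\ge1$.

If $B\le c_1n^2$, Lemma 1 applied to $H$ routes at least $(1-\frac\epsilon2)B\ge(1-\frac\epsilon2)\mathrm{OPT}\ge\mathrm{OPT}/(1+\epsilon)$ requests.

If $B>c_1n^2$, Lemma 1 applied to $\lfloor c_1n^2\rfloor$ requests of $H$ shows $\mathrm{OPT}\ge(1-\frac\epsilon2)\lfloor c_1n^2\rfloor\ge c_1n^2/4$ for large $n$. Run the algorithm of Theorem B with $\alpha=\epsilon c_1/8$. It accepts at least $\mathrm{OPT}-\frac{\epsilon c_1}8n^2\ge(1-\frac\epsilon2)\mathrm{OPT}\ge\mathrm{OPT}/(1+\epsilon)$ requests.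

Everything is deterministic and polynomial. For $n\ge4$, $K_n$ has minimum degree $n-1\ge\frac34n$, so complete graphs are the case $\kappa=\frac14$. $\blacksquare$

**Proof of Corollary C.** (i) If MEDP in complete graphs is APX-hard, then MAX-3SAT, which is in APX, PTAS-reduces to it and hence has a PTAS by Theorem A; by the PCP theorem, $\mathrm P=\mathrm{NP}$. Conversely, if $\mathrm P=\mathrm{NP}$, every problem in APX is exactly solvable in polynomial time. It then PTAS-reduces trivially: map every instance to one fixed instance, and let the back-map output an optimal solution. So MEDP in complete graphs is then APX-hard. The second sentence of (i) follows with Theorem A.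

(ii) For requests with $s\ne t$ we have $\mathrm{OPT}\le n(n-1)/2<n^2$. An FPTAS with $\epsilon=1/n^2$ would accept at least $\mathrm{OPT}/(1+n^{-2})=\mathrm{OPT}-\mathrm{OPT}/(n^2+1)>\mathrm{OPT}-1$ requests, hence $\mathrm{OPT}$ of them, in polynomial time. This would solve an NP-hard problem exactly. $\blacksquare$

From here on the goal is Theorem B, for an arbitrary graph $G$ on $n$ vertices.

## 5. Direct edges first

**Lemma 2.** Let $F_1=\{st\in E(G):\mu(st)\ge1\}$. Some optimal solution routes, for every $st\in F_1$, one request $st$ by the edge $st$.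

*Proof.* Call $st\in F_1$ direct in a solution if some request $st$ uses the edge $st$ as its path. Take an optimal solution with the maximum number of direct pairs, and suppose $st\in F_1$ is not direct. If the edge $st$ is used, it lies on an accepted path $Q$. An $s$–$t$ path containing the edge $st$ is that edge itself, so $Q$ joins another pair and has length $\ge2$.

Suppose a request $st$ is accepted, via $P$, which has length $\ge2$. Reroute it on the edge $st$; if $Q$ exists, replace the edge $st$ in $Q$ by $P$ and take a path contained in the resulting walk. This path uses only edges of $P$ and of $Q$ minus $st$, which are free now.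

Suppose no request $st$ is accepted. If the edge $st$ is unused, we could accept one more request, contradicting optimality. Otherwise drop $Q$ and accept a request $st$ on its edge.

In all cases the number of accepted requests is unchanged and $st$ becomes direct. No other direct pair is destroyed, as only $P$ and $Q$, of length $\ge2$, were changed. This contradicts the choice of the solution. $\square$

Consequently
$$\mathrm{OPT}=|F_1|+\mathrm{OPT}_0,\tag{1}$$
where $\mathrm{OPT}_0$ is the optimum of the *residual instance*: its graph is $G_0=(V,E_0)$ with $E_0=E(G)\setminus F_1$, and its multiplicities are $\nu=\mu-1$ on $F_1$ and $\nu=\mu$ on all other pairs. Let $F_0=\{st:\nu(st)\ge1\}$. If $st\in E_0$, then $\mu(st)=0$; so $F_0\cap E_0=\emptyset$, and all paths in solutions of the residual instance have length $\ge2$. In Example 2, $E_0=\{13,14,23,24\}$ and $\nu(12)=\nu(34)=2$.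

## 6. Where path flows cannot be rounded: two-edge paths of heavy pairs

**The first approach.** A solution of the residual instance has at most $|E_0|/L$ paths longer than $L$, and this is a small fraction of $n^2$ for a large constant $L$. So one would solve the linear program with a variable $x_P\ge0$ for each path $P$ of length between $2$ and $L$ joining a pair of $F_0$, of total value at most $1$ over each edge and at most $\nu(st)$ for each pair, and then round $x$. A good tool for rounding a fractional packing is a nibble (Section 9). It loses little provided every two edges $e\ne e'$ have small *codegree*, the total weight of the paths containing both. This plan fails, because the linear program can be wrong.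

**Example 4.** Let $6\mid n$, $n\ge 12$, and split the vertices of $K_n$ into $W$ and $T$ of size $n/2$ each, with $T$ a union of $n/6$ triples $\{a_i,b_i,c_i\}$. Put one request on every pair inside $W$ and on every pair inside $T$, and $n/2$ further requests on each of $a_ib_i,b_ic_i,c_ia_i$. Then $E_0$ is the complete bipartite graph between $T$ and $W$, $|E_0|=n^2/4$, and $\nu=n/2$ on the pairs inside triples. Weight $\frac12$ on each of $a_i,w,b_i$; $b_i,w,c_i$; $c_i,w,a_i$, for all $i$ and all $w\in W$, is feasible for the linear program: every edge carries total weight $1$, and every pair inside a triple gets $n/4\le n/2$. Its value is $\frac n6\cdot\frac n2\cdot\frac32=\frac{n^2}8$.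

In an integral solution, every path has even length, as $G_0$ is bipartite and both ends lie in $T$. For each $(i,w)$ at most one path of length $2$ uses the three edges from $w$ to the $i$-th triple. So the number $p$ of paths of length $2$ is at most $\frac{n^2}{12}$. If $p'$ is the number of other paths, then $2p+4p'\le\frac{n^2}4$, so $p+p'\le\frac{n^2}{16}+\frac p2\le\frac{n^2}{16}+\frac{n^2}{24}=\frac{5n^2}{48}$. The linear program overestimates $\mathrm{OPT}_0$ by at least $n^2/48$.

The failure is visible in the codegrees: the edges $a_iw$ and $wb_i$ have codegree $\frac12$, however large $n$ is. The same three edges at $w$ behave like the triangle in Section 3, where the odd-set inequality is missing. For which paths is this unavoidable? A pair with $\nu(st)$ bounded by a constant $C$ can spread its flow over many middle vertices, giving weight $O(C/n)$ to each 2-path. A pair with many requests cannot do this: with flow of order $n$ on $n-2$ possible 2-paths, they carry constant weight. On the other hand there are about $n^{q-1}\ge n^2$ paths of length $q\ge3$ joining $st$, and even flow of order $n$ can be spread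 thinly over them. This leads to the following distinction.

**Definition (heavy, light).** For a threshold $C$, a pair $st\in F_0$ is heavy if $\nu(st)\ge C$ and light otherwise.

**Definition (the graph $\Gamma$).** The vertex set of $\Gamma$ is $E_0$. For each heavy $st$ and each $w$ with $sw,wt\in E_0$, $\Gamma$ has an edge $f=(st,w)$ of colour $st$ joining $sw$ and $wt$.

The graph $\Gamma$ is simple, since two elements of $E_0$ sharing exactly one vertex determine $w$ and $st$, and $|E(\Gamma)|\le n^3/2$. Edge-disjoint routings of heavy residual requests by paths of length $2$ correspond exactly to matchings of $\Gamma$ with at most $\nu(st)$ edges of each colour $st$. In Example 2 with $C\le2$, $\Gamma$ is the 4-cycle $13,23,24,14$ whose edges are $(12,3),(34,2),(12,4),(34,1)$ in this cyclic order.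

So we treat heavy 2-paths by the exact matching polytope of $\Gamma$, and all other paths ("flexible" paths) by a path flow $x$. The difficulty is now the interaction. A point $m$ of the matching polytope leaves the fractional capacity $1-m(e)$ on an edge $e\in E_0$, where $m(e)$ is the sum of $m$ over the edges of $\Gamma$ at $e$. After rounding $m$ to a matching, each edge of $E_0$ is either free or occupied, and the flexible paths must live on the set $U$ of free edges. We need $U$ to serve them as well as the fractional capacities did.

**Definition (cut norm).** For a symmetric zero-diagonal $V\times V$ matrix $A$ put $\|A\|_\square=\max_{X,Y\subseteq V}\big|\sum_{a\in X,b\in Y}A_{ab}\big|$. Functions on $\binom V2$ are identified with such matrices.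

If only one pair $ab$ has a nonzero value $c$, then $\|A\|_\square=2|c|$ (take $X=Y=\{a,b\}$). We will show two things. The value of the flexible flow depends only on the capacities up to small cut norm (Lemma 3), and $m$ can be rounded so that the capacities change little in cut norm (Lemma 4). It is essential that heavy 2-paths are excluded from Lemma 3:

**Example 5.** Let $8\mid n$, let $T=\{s_i,t_i:1\le i\le n/4\}$ and $|W|=n/2$, let all $s_it_i$ be heavy, and let capacities be $\frac12$ on $T\times W$ and $0$ elsewhere. With 2-paths allowed, each $(i,w)$ carries flow $\frac12$ from $s_i$ to $t_i$, in total $n^2/16$. Now for each $(i,w)$ let a fair coin put exactly one of $s_iw,t_iw$ into $U$. In the difference of the two capacity matrices, summed over $X\times Y$, each of the $n^2/8$ independent centred coins has a coefficient in $[-1,1]$ (before multiplying by its sign $\pm1$). Hoeffding's inequality gives deviation at least $n^{7/4}$ with probability at most $2\exp(-4n^{3/2})$. There are $4^n$ choices of $(X,Y)$, so for large $n$ some outcome has cut norm below $n^{7/4}$. But $U$ contains no path $s_i,w,t_i$ at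 all.

## 7. Flexible flows see capacities only up to cut norm

Fix $L\ge3$ and $C$. For $st\in F_0$ let $\mathcal P_{st}$ be the set of $s$–$t$ paths in the complete graph on $V$ of length $q$, where $3\le q\le L$ if $st$ is heavy and $2\le q\le L$ if $st$ is light. For $u:\binom V2\to\mathbb R_{\ge0}$ and $h:F_0\to\mathbb R_{\ge0}$ let $\Lambda(u,h)$ be the maximum of $\sum x_P$ over $x\ge0$ with
$$\sum_{P\ni e}x_P\le u_e\ \ (\forall e),\qquad x(st):=\sum_{P\in\mathcal P_{st}}x_P\le h_{st}\ \ (\forall st\in F_0).\tag{2}$$
Let $\Lambda_K(u,h)$ be the maximum under the additional *spread constraints*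
$$x_P\le Kn^{-(q-1)}x(st)\qquad\text{for }P\in\mathcal P_{st}\text{ of length }q.\tag{3}$$
For a graph $U$ write $\Lambda_K(U,h)=\Lambda_K(1_U,h)$. Clearly $\Lambda$ is nondecreasing in $u$, and $\Lambda_K$ is nondecreasing in $K$. For example, the flow that puts equal weight on all $(n-2)(n-3)$ paths of length $3$ from $s$ to $t$ satisfies (3) with $K=2$ if $n\ge9$; a flow concentrated on one such path violates (3) as soon as $n^2>K$.

**Lemma 3.** For $\alpha\in(0,1)$, $L\ge3$, $C\ge1$ there are $K,\delta>0,n_1$ such that for $n\ge n_1$: if $U\subseteq E_0$, $\tilde u\ge0$, $\|\tilde u-1_U\|_\square\le\delta n^2$, and $h_{st}\le C$ for light $st$, then $\Lambda_K(U,h)\ge\Lambda(\tilde u,h)-\alpha n^2$.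

So two things change at once: the capacities move from $\tilde u$ to the graph $U$, and the flow becomes spread. The proof works on the dual side. We take optimal edge prices for the spread problem in $U$ and average them over the cells of a regular partition. If a path $P$ is cheap under averaged prices, then so are most of the roughly $n^{q-1}$ paths running through the same cells; together these form a spread flow, and the dual constraint for spread flows forbids this. Averaged prices are constant on few rectangles, so their cost changes little when $1_U$ is replaced by $\tilde u$.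

*Proof.* The constants are
$$M_b=\frac{10}\alpha,\quad\alpha_1=\frac\alpha{20},\quad\Theta=\Big\lceil\frac C{\alpha_1}\Big\rceil,\quad\tau=\frac\alpha{60(C+1)},\quad R=\Big\lceil\frac{M_b}\tau\Big\rceil+1,$$
$$\eta=\frac\alpha{60C\Theta},\qquad\xi=\min\Big(\frac18,\frac1{4R^2},\frac\tau2\Big),\qquad\rho\le\min\Big(\frac12,\frac\alpha{200RC}\Big)\ \text{ with }\ 2LR\rho\le\xi\eta^{L+1}.$$
Let $T$ be given by the regularity lemma for $\rho$ and $R+\Theta R+1$ colours. Put $K=(2T)^L/(\xi\eta^{L+1})$, $\delta=\alpha/(20(T+1)^2)$, and let $n_1\ge T$ be so large that $4L^2\cdot2T/n_1\le\xi\eta^{L+1}$.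

**Step 1 (the dual).** We express $\Lambda_K(U,h)$ by prices. Let $\Delta_{st}$ be the polytope of probability vectors $\pi$ on $\mathcal P_{st}$ with $\pi(P)\le Kn^{-(q-1)}$ for $P$ of length $q$. A vector $(x_P)_{P\in\mathcal P_{st}}\ge0$ satisfies (3) if and only if it is a nonnegative combination $\sum_\pi z_\pi\pi$ of vertices of $\Delta_{st}$: if $x(st)>0$, (3) says that $x/x(st)\in\Delta_{st}$. Then $x(st)=\sum_\pi z_\pi$. So $\Lambda_K(U,h)$ is a linear program in the variables $z$; it is feasible and bounded, and duality gives
$$\Lambda_K(U,h)=\min\Big(\sum_{e\in U}\ell_e+\sum_{st}h_{st}y_{st}\Big)$$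
over $\ell,y\ge0$ (with $\ell$ defined on all of $\binom V2$) such that
$$\mathbb E_{P\sim\pi}\,\ell(P)+y_{st}\ge1\qquad\text{for all }st\in F_0,\ \pi\in\Delta_{st},\tag{4}$$
where $\ell(P)=\sum_{e\in P}\ell_e$. (The dual has (4) for vertices $\pi$ only, but then it holds for convex combinations.) Take an optimal $(\ell,y)$. We may assume $y\le1$, since truncating at $1$ keeps (4).

It suffices to construct $(\ell'',y'')\ge0$ with
$$\ell''(P)+y''_{st}\ge1\quad\text{for all }st\in F_0,\ P\in\mathcal P_{st}\tag{5}$$
and $\sum_e\tilde u_e\ell''_e+\sum h_{st}y''_{st}\le\Lambda_K(U,h)+\alpha n^2$. Indeed, for $x$ feasible for $\Lambda(\tilde u,h)$,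
$$\sum x_P\le\sum_{st}\sum_{P\in\mathcal P_{st}}x_P(\ell''(P)+y''_{st})\le\sum_e\tilde u_e\ell''_e+\sum h_{st}y''_{st}.$$

**Step 2 (colours and cells).** We discretize prices and take a regular partition. Let $U'=\{e\in U:\ell_e\le M_b\}$. Paths have length $\ge2$, so summing the edge constraints gives $\Lambda_K(U,h)\le|U|/2\le n^2$. Hence $M_b|U\setminus U'|\le\sum_U\ell_e\le n^2$, and $|U\setminus U'|\le\alpha n^2/10$.

Colour $e\in U'$ with $r=\lfloor\ell_e/\tau\rfloor\in\{0,\dots,R-1\}$. A light pair $st$ with $h_{st}>0$ has *level* $\theta=\lceil h_{st}/\alpha_1\rceil\in\{1,\dots,\Theta\}$; colour it with $(\theta,r)$, where $r=\lfloor y_{st}/\tau\rfloor<R$. (For instance, a pair with $h_{st}=C$ and $y_{st}=0$ gets the colour $(\Theta,0)$.) No pair gets two colours, since $U\subseteq E_0$ and $E_0\cap F_0=\emptyset$. All other pairs get one further colour. Take the partition of the regularity lemma, and let $N=|V_i|$ for $i\ge1$. Since $kN\ge(1-\rho)n\ge n/2$, we have $N\ge n/(2T)$.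

Let $d_r(i,j)$ and $d_{\theta,r}(i,j)$ be the colour densities between $V_i$ and $V_j$, and $d=\sum_rd_r$, $d_\theta=\sum_rd_{\theta,r}$. Call a cell $ij$ ($1\le i\ne j\le k$) *good* if it is regular in all colours and $d(i,j)\ge\eta$; call it *$\theta$-good* if it is regular in all colours and $d_\theta(i,j)\ge\eta$. The average prices are
$$\lambda_{ij}=\sum_rr\tau\frac{d_r}d\ \text{ for good cells},\qquad\bar y_\theta(i,j)=\sum_rr\tau\frac{d_{\theta,r}}{d_\theta}\ \text{ for $\theta$-good cells}.$$

**Step 3 (two consequences of regularity).** First, a bilinear bound. In a cell regular in all colours, for a colour $c$ and $f:V_i\to[0,1]$, $g:V_j\to[0,1]$,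
$$\Big|\sum_{a\in V_i,\,b\in V_j}f(a)g(b)(1_c(ab)-d_c)\Big|\le\rho N^2.\tag{6}$$
The sum is linear in each value of $f$ and $g$, so we may take $f=1_X$, $g=1_Y$. If $|X|\le\rho N$ or $|Y|\le\rho N$, the bound is trivial, as each term is at most $1$ in absolute value. Otherwise it is regularity. For a union of at most $R$ colours, such as $U'$ or all pairs of level $\theta$, the bound is $R\rho N^2$.

Second, degrees of single vertices. For a good cell $ij$ and $a\in V_i$ call the incidence $(a,j)$ *bad* if for some colour $r$ of $U'$ the number of $r$-coloured edges from $a$ to $V_j$ differs from $d_r(i,j)N$ by more than $\rho N$. For each $r$, the vertices with too many such edges form a set $X$ with $|d_r(X,V_j)-d_r|>\rho$ unless $X=\emptyset$, so $|X|\le\rho N$; the same holds for those with too few. So at most $2R\rho N$ vertices $a\in V_i$ have $(a,j)$ bad.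

**Step 4 (the new prices).** For a pair $e=ab$ with $a\in V_i$, $b\in V_j$ let
$$\ell''_e=c_{ij}:=\min(1,\lambda_{ij}+3\tau)\quad\text{if $ij$ is good and neither $(a,j)$ nor $(b,i)$ is bad},$$
and $\ell''_e=1$ otherwise. For heavy $st$ let $y''_{st}=y_{st}$. For light $st$ with $h_{st}>0$ of level $\theta$ lying in a $\theta$-good cell $ij$ let $y''_{st}=\min(1,\bar y_\theta(i,j)+3\tau)$. For every other light pair let $y''_{st}=1$. All of $\ell''$ and $y''$ are at most $1$.

**Step 5 (feasibility for heavy pairs).** We check (5) for heavy $st$, where we must keep the end vertices $s,t$ fixed. Let $P=(v_0=s,\dots,v_q=t)$, $3\le q\le L$. We may assume that all edges of $P$ have $\ell''<1$. So, with $v_a\in V_{i_a}$, all cells $i_{a-1}i_a$ are good, and $(s,i_1)$, $(t,i_{q-1})$ are not bad. Let each of $W_1,\dots,W_q$ be $U'$ or a single colour of $U'$, and write $d(W_a)$ for the density of $W_a$ in the cell $i_{a-1}i_a$. Then the number of $(v'_1,\dots,v'_{q-1})\in\prod_{a=1}^{q-1}V_{i_a}$ with $v'_{a-1}v'_a\in W_a$ for all $a$, where $v'_0=s$ and $v'_q=t$, is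
$$\prod_ad(W_a)\,N^{q-1}\pm LR\rho N^{q-1}.\tag{7}$$
To see this, replace the indicators of $W_2,\dots,W_{q-1}$ one at a time by their densities. When all variables except $v'_{a-1},v'_a$ are fixed, the remaining factors have the form $f(v'_{a-1})g(v'_a)$ with values in $[0,1]$; so by (6) each replacement costs at most $R\rho N^{q-1}$. Then replace the number of $W_1$-neighbours of $s$ in $V_{i_1}$ by $d(W_1)N$ and the number of $W_q$-neighbours of $t$ in $V_{i_{q-1}}$ by $d(W_q)N$. Since the two incidences are not bad, each of these costs at most $R\rho N^{q-1}$. Here we used $q\ge3$: the variables $v'_1$ and $v'_{q-1}$ are different. For $q=2$ we would be counting common neighbours of two fixed vertices, which regularity does not control; this is Example 5.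

At most $4L^2N^{q-2}$ of the sequences $v'_0,\dots,v'_q$ have coinciding vertices: there are at most $\binom{L+1}2\le L^2$ pairs of positions, and a coincidence costs one free variable. Let $\Pi=\prod_ad(i_{a-1},i_a)\ge\eta^L$, and let $\pi$ be uniform on the sequences with all $W_a=U'$ and all vertices distinct. As $LR\rho\le\xi\eta^{L+1}\le\xi\Pi$ and $4L^2/N\le4L^2\cdot2T/n\le\xi\eta^{L+1}\le\xi\Pi$, there are at least $\Pi(1-2\xi)N^{q-1}$ of them. Each is a path in $\mathcal P_{st}$, and
$$\pi(P')\le\frac1{\eta^L(1-2\xi)}\Big(\frac{2T}n\Big)^{q-1}\le Kn^{-(q-1)},$$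
since $1/(1-2\xi)\le\frac43\le1/\xi$. So $\pi\in\Delta_{st}$, and (4) applies to $\pi$.

By (7) with $W_a$ a single colour $r$ and the others $U'$, the probability that the $a$-th edge has colour $r$ is at most
$$\frac{d_r/d+\xi}{1-2\xi}\le\frac{d_r}d+4\xi ,\tag{8}$$
because $\frac{x+\xi}{1-2\xi}-x=\frac{\xi+2\xi x}{1-2\xi}\le\frac{3\xi}{3/4}$ for $0\le x\le1$, $\xi\le\frac18$. On colour $r$ we have $\ell\le(r+1)\tau$, and $4\xi\sum_{r<R}r\tau\le4\xi R^2\tau\le\tau$. Hence (4) gives
$$1-y_{st}\le\mathbb E_\pi\ell(P')\le\sum_a\big(\lambda_{i_{a-1}i_a}+2\tau\big)\le\ell''(P),$$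
the last step because every edge of $P$ has $\ell''<1$ and so $\ell''=\lambda+3\tau$. As $y''_{st}=y_{st}$, (5) holds.

**Step 6 (feasibility for light pairs).** Now $q=2$ is allowed, and $y$ is also averaged; so we let the ends move too. Let $P=(v_0=s,\dots,v_q=t)$, $2\le q\le L$, for a light $st$. We may assume that all $\ell''<1$ on $P$ and $y''_{st}<1$. Then $st$ has a level $\theta$, $i_0i_q$ is $\theta$-good, and the cells $i_{a-1}i_a$ are good. Let $W_1,\dots,W_q$ be as before, and let $W_0$ be either the set of all level-$\theta$ pairs or one colour $(\theta,r)$, with density $d(W_0)$ in the cell $i_0i_q$. The number of $(v'_0,\dots,v'_q)\in\prod_{a=0}^qV_{i_a}$ with $v'_{a-1}v'_a\in W_a$ for $1\le a\le q$ and $v'_0v'_q\in W_0$ is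
$$\prod_{a=0}^qd(W_a)\,N^{q+1}\pm2LR\rho N^{q+1}.\tag{9}$$
Indeed, the factors form a cycle of length $q+1\ge3$ on the variables, so no two factors depend on the same pair of variables. Each of the $q+1\le2L$ replacements of an indicator by its density costs at most $R\rho N^{q+1}$ by (6). As before, at most $4L^2N^q$ sequences have coincidences.

Let $\mathcal T$ be the set of such sequences with distinct vertices, $W_a=U'$ for $a\ge1$, and $W_0$ the set of level-$\theta$ pairs. With $\Pi'=d_\theta(i_0,i_q)\,\Pi\ge\eta^{L+1}$ we get $|\mathcal T|\ge\Pi'(1-2\xi)N^{q+1}$, as $2LR\rho\le\xi\Pi'$ and $4L^2/N\le\xi\Pi'$. For a level-$\theta$ pair $s't'$ with $s'\in V_{i_0}$, $t'\in V_{i_q}$ let $\mathcal T_{s't'}$ be the part of $\mathcal T$ with $v'_0=s'$, $v'_q=t'$. Call $s't'$ *poor* if $|\mathcal T_{s't'}|<\xi\eta^{L+1}N^{q-1}$. Poor pairs account for at most $N^2\cdot\xi\eta^{L+1}N^{q-1}\le\xi\Pi'N^{q+1}\le2\xi|\mathcal T|$ sequences.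

For a pair that is not poor, the uniform distribution on $\mathcal T_{s't'}$ gives each path probability at most $\frac1{\xi\eta^{L+1}}(2T/n)^{q-1}\le Kn^{-(q-1)}$. The pair $s't'$ is light, since it has a level, so paths of length $q\ge2$ belong to $\mathcal P_{s't'}$ and the distribution lies in $\Delta_{s't'}$. By (4), $\sum_{P'\in\mathcal T_{s't'}}(\ell(P')+y_{s't'})\ge|\mathcal T_{s't'}|$. Summing over the pairs that are not poor,
$$\sum_{P'\in\mathcal T}\big(\ell(P')+y_{v'_0v'_q}\big)\ge(1-2\xi)|\mathcal T|\ge(1-\tau)|\mathcal T| .$$
By (9), and exactly as in (8), in a uniform element of $\mathcal T$ the $a$-th edge has colour $r$ with probability at most $d_r/d+4\xi$, and the end pair has colour $(\theta,r)$ with probability at most $d_{\theta,r}/d_\theta+4\xi$. On these colours $\ell\le(r+1)\tau$ and $y\le(r+1)\tau$ respectively. So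
$$1-\tau\le\sum_a\big(\lambda_{i_{a-1}i_a}+2\tau\big)+\bar y_\theta(i_0,i_q)+2\tau,$$
and hence $1\le\sum_a(\lambda_{i_{a-1}i_a}+3\tau)+\bar y_\theta(i_0,i_q)+3\tau=\ell''(P)+y''_{st}$.

**Step 7 (cost: from $\tilde u$ to $U$).** As a matrix over ordered pairs, off the diagonal, $\ell''$ is a signed combination of indicators of rectangles: for each ordered $(i,j)$, $0\le i,j\le k$, take $1_{V_i\times V_j}$, and for good cells subtract $(1-c_{ij})1_{X_{ij}\times X_{ji}}$, where $X_{ij}=\{a\in V_i:(a,j)\text{ not bad}\}$. The coefficients have total absolute value at most $2(k+1)^2$. Since $\tilde u-1_U$ has zero diagonal, and unordered pairs are counted twice,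
$$\sum_e\tilde u_e\ell''_e\le\sum_{e\in U}\ell''_e+(k+1)^2\delta n^2 .$$

**Step 8 (cost of edges and pairs).** Now we compare with $\sum_U\ell+\sum hy=\Lambda_K(U,h)$. First, $\sum_U\ell''\le|U\setminus U'|+\sum_{U'}\ell''$. The edges of $U'$ that meet $V_0$, lie inside parts, in irregular cells, in cells with $d<\eta$, or at bad incidences number at most
$$\rho n^2,\qquad\frac{n^2}{2k}\le\rho n^2,\qquad\rho n^2,\qquad\eta n^2,\qquad2R\rho n^2$$
respectively, in total at most $(5R\rho+\eta)n^2$, and $\ell''\le1$ there. The remaining edges of $U'$ lie in good cells. In one such cell they contribute at most $dN^2(\lambda_{ij}+3\tau)=N^2\sum_rr\tau d_r+3\tau dN^2$, and $N^2\sum_rr\tau d_r\le\sum\ell_e$ over the $U'$-edges of the cell. Altogether they contribute at most $\sum_U\ell+3\tau n^2$.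

Light pairs with $h_{st}>0$ outside the $\theta$-good cells of their level number at most $(3\rho+\Theta\eta)n^2$ and cost at most $C$ each. For level-$\theta$ pairs in a $\theta$-good cell, $h_{st}\le\alpha_1\theta\le h_{st}+\alpha_1\le C+1$. So over the level-$\theta$ pairs of the cell
$$\sum h_{st}y''_{st}\le\alpha_1\theta N^2\Big(\sum_rr\tau d_{\theta,r}+3\tau d_\theta\Big)\le\sum(h_{st}+\alpha_1)y_{st}+3\tau(C+1)d_\theta N^2 .$$
Heavy pairs contribute exactly $\sum hy$. Using $y\le1$, the total excess over $\Lambda_K(U,h)$ is at most
$$\Big[(k+1)^2\delta+\tfrac\alpha{10}+5R\rho+\eta+3\tau+3C\rho+C\Theta\eta+\alpha_1+3\tau(C+1)\Big]n^2$$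
$$\le\Big[\tfrac1{20}+\tfrac1{10}+\tfrac1{40}+\tfrac1{60}+\tfrac1{40}+\tfrac3{200}+\tfrac1{60}+\tfrac1{20}+\tfrac1{20}\Big]\alpha n^2\le\alpha n^2.\ \square$$

## 8. Rounding a fractional matching by merging pairs of matchings

For a vector $m$ on $E(\Gamma)$ let $|m|=\sum_fm_f$ (a signed sum), $m(e)=\sum_{f\ni e}m_f$ for $e\in E_0$, and $m(st)=\sum_wm_{(st,w)}$. Matchings are identified with their indicator vectors; they have size at most $|E_0|/2\le n^2/4$.

We want to replace a fractional matching $m'$ by a matching $M$ such that the leftover capacities change little in cut norm, few colours overshoot their budget, and the size is almost kept. Sampling one matching from a convex combination for $m'$ could miss the first two aims. Already in the 4-cycle of Section 6, with $m'=\frac12(M_1+M_2)$, $M_1=\{(12,3),(12,4)\}$ and $M_2=\{(34,1),(34,2)\}$, the colour $12$ has $m'(12)=1$ and jumps to $2$ or $0$. The remedy is to merge matchings two at a time and to cut $M_1\triangle M_2$ into short pieces that choose independently between $M_1$ and $M_2$. Each cut loses an edge, but a short piece changes the coverage $m(e)$ only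 at its ends and each colour only by a little.

**Lemma 4.** Let $\gamma\in(0,1)$, $C\ge1$ and let $m'$ be a rational point of the matching polytope of $\Gamma$. In polynomial time one finds a matching $M$ of $\Gamma$ and vectors $r\ge0$, $d$ on $E(\Gamma)$ with $M=m'-r+d$ such that:

(a) $|r|\le\frac{\gamma n^2}8+1$;

(b) the symmetric matrix $D$ with $D_{ab}=d(ab)$ for $ab\in E_0$ and $0$ otherwise satisfies $\|D\|_\square\le4n^{7/4}$;

(c) $\sum_{st\text{ heavy}}d(st)^2/\nu(st)\le400n^2/(\gamma C)$;

(d) $|M|\ge|m'|-\frac{\gamma n^2}8-1-n^{7/4}$.

*Proof.* 

**Step 1 (a uniform average).** We make $m'$ an average of a power of two many matchings. By fact 2 of Section 3 write $m'=\sum\lambda_iM_i$ as a convex combination of at most $n^3+1$ matchings. Choose $2^J\in[2n^5,4n^5]$, round each $\lambda_i$ down to a multiple of $2^{-J}$, and give the missing weight to the empty matching. This removes total mass at most $(n^3+1)2^{-J}n^2/4\le1$, which is put into $r$, and yields $m^{(J)}$, the average of an explicit list of $2^J$ matchings.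

**Step 2 (one merging level).** For $j=J,\dots,1$ we halve the number of matchings. We have $2^j$ matchings with average $m^{(j)}$. Pair them up arbitrarily, and let $\ell_j=\lceil4j^2/\gamma\rceil$. For a pair $M_1,M_2$, the components of $M_1\triangle M_2$ are alternating paths and even cycles. Number consecutively the edges of each component having more than $\ell_j$ edges. For an offset $o$, delete in all these components the edges with number $\equiv o\pmod{\ell_j}$. The deletions for the $\ell_j$ offsets are disjoint, so for the best $o$ at most $(|M_1|+|M_2|)/\ell_j$ edges are deleted. In every numbered component at least one edge is deleted. The remaining components of $M_1\triangle M_2$ with at least one edge, the *pieces*, are therefore vertex-disjoint alternating paths or cycles with at most $2\ell_j$ edges. (A cut cycle may have a stretch of up to $2(\ell_j-1)$ edges across the start of its numbering.)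

For each piece $p$ choose a sign $\sigma_p$; keep on $p$ the edges of $M_1$ if $\sigma_p=1$, and those of $M_2$ if $\sigma_p=-1$. Keep all common edges of $M_1,M_2$. This gives a matching. With $M_1',M_2'$ denoting $M_1,M_2$ minus the deleted edges, twice the new matching equals
$$M_1'+M_2'+\sum_p\sigma_p(1_{M_1\cap p}-1_{M_2\cap p}).$$
So the new average over $2^{j-1}$ matchings is $m^{(j-1)}=m^{(j)}-r^{(j)}+d^{(j)}$ with $r^{(j)}\ge0$,
$$|r^{(j)}|\le\frac{|m^{(j)}|}{\ell_j}\le\frac{n^2}{4\ell_j},\qquad d^{(j)}=\sum_p\sigma_p2^{-j}(1_{M_1\cap p}-1_{M_2\cap p}),$$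
the last sum over all pieces of all pairs of the level.

**Step 3 (the coverage matrix of one level).** We bound the effect on capacities for random signs. Let $D_j$ be the symmetric $V\times V$ matrix of the values $d^{(j)}(e)$, $e\in E_0$. Interior vertices of a path piece and all vertices of a cycle piece lie on one edge of each of $M_1\cap p$, $M_2\cap p$, so their contributions cancel. Hence $D_j=\sum_p\sigma_pA_p$, where $A_p$ is symmetric with at most four nonzero entries, all $\pm2^{-j}$, at the positions of the at most two end vertices of $p$, which are elements of $E_0$. For example, deleting $(12,3)$ from the 4-cycle above leaves the path piece $13,14,24,23$, and $A_p$ sits at the pairs $13$ and $23$.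

Let the $\sigma_p$ be independent uniform signs. A vertex of $\Gamma$ is in at most one piece per merged pair, and there are $2^{j-1}$ pairs; so $\sum_p|A_p(a,b)|\le\frac12$ for all $a,b$. Let $\mathsf B=\sum_pA_p^2\succeq0$. Each row of $A_p$ has absolute sum at most $2\cdot2^{-j}$, so
$$\|\mathsf B\|_{op}\le\max_s\sum_p\sum_w|A_p(s,w)|\sum_{w'}|A_p(w,w')|\le2^{1-j}\cdot\frac n2=n2^{-j},$$
and
$$\operatorname{tr}\mathsf B=\sum_p\|A_p\|_F^2\le2^{-j}\sum_{a,b}\sum_p|A_p(a,b)|\le\tfrac12n^22^{-j}.$$
So $\operatorname{tr}\mathsf B^2\le\|\mathsf B\|_{op}\operatorname{tr}\mathsf B\le\frac12n^34^{-j}$. Expand $\operatorname{tr}D_j^4$ over quadruples of pieces. In expectation only those quadruples contribute in which every piece occurs an even number of times, that is, of the forms $(p,p,q,q)$, $(p,q,q,p)$, $(p,q,p,q)$. The first two give $\operatorname{tr}(A_p^2A_q^2)\ge0$, and by Cauchy–Schwarz $|\operatorname{tr}(A_pA_qA_pA_q)|\le\|A_pA_q\|_F^2=\operatorname{tr}(A_p^2A_q^2)$. Hence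
$$\mathbb E\operatorname{tr}D_j^4\le3\sum_{p,q}\operatorname{tr}(A_p^2A_q^2)=3\operatorname{tr}\mathsf B^2\le2n^34^{-j}.\tag{10}$$

**Step 4 (the colours of one level).** We bound the effect on budgets. We have $d^{(j)}(st)=\sum_p\sigma_pc_p(st)$ with $|c_p(st)|\le2^{-j}z_p(st)$, where $z_p(st)\le2\ell_j$ is the number of edges of colour $st$ in $p$, and $\sum_pz_p(st)\le2^jm^{(j)}(st)$. As $\nu\ge C$ on heavy pairs,
$$\mathbb E\sum_{st\text{ heavy}}\frac{d^{(j)}(st)^2}{\nu(st)}\le4^{-j}\,2\ell_j\,2^j\sum_{st}\frac{m^{(j)}(st)}{\nu(st)}\le2^{1-j}\ell_j\frac{n^2}{4C}=2^{-1-j}\ell_j\frac{n^2}C.\tag{11}$$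

**Step 5 (choosing the signs).** The quantities in (10) and (11) are nonnegative. The sum of the two, each divided by its bound, has expectation at most $2$. It is an explicit polynomial of degree at most $4$ in the polynomially many signs, with rational coefficients and polynomially many monomials, so its conditional expectations are computable. The method of conditional expectations finds signs for which it is at most $2$. We fix these signs; each quantity is then at most twice its bound.

**Step 6 (adding up the levels).** Let $r$ be the sum of all removals, $d=\sum_jd^{(j)}$, and $M=m^{(0)}$, a single matching. Then $M=m'-r+d$.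

(a) $|r|\le1+\frac{n^2}4\sum_j\frac\gamma{4j^2}\le1+\frac{\gamma n^2}8$, as $\sum_jj^{-2}\le2$.

(b) $\|D_j\|_{op}\le(\operatorname{tr}D_j^4)^{1/4}\le(4n^34^{-j})^{1/4}=\sqrt2\,n^{3/4}2^{-j/2}$. Summing over $j\ge1$, $\|D\|_{op}\le\frac{\sqrt2}{\sqrt2-1}n^{3/4}\le4n^{3/4}$, and $|1_X^TD1_Y|\le n\|D\|_{op}\le4n^{7/4}$.

(c) By Minkowski's inequality and $\ell_j\le5j^2/\gamma$, the square root of the sum in (c) is at most
$$\sum_j\Big(2^{-j}\ell_j\frac{n^2}C\Big)^{1/2}\le n\Big(\frac5{\gamma C}\Big)^{1/2}\sum_jj2^{-j/2}.$$
With $x=2^{-1/2}$ we have $\sum_{j\ge1}jx^j=x/(1-x)^2<8.3$, and $5\cdot8.3^2<400$.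

(d) Each edge of $\Gamma$ has two ends in $E_0$, so $2|M|=\sum_eM(e)=2|m'|-2|r|+\frac12\,1^TD1\ge2|m'|-2|r|-2n^{7/4}$ by (b); now use (a).

There are $J=O(\log n)$ levels, and at each level polynomially many matchings and pieces, so the whole procedure is polynomial. $\square$

## 9. A deterministic nibble

The flexible flow will be rounded as a fractional matching in a hypergraph. The triangle with weights $\frac12$ has total weight $\frac32$ but no matching with two edges; there the codegrees are $\frac12$. The lemma says that small codegrees suffice.

**Lemma 5.** For $g\ge2$, $\epsilon\in(0,1)$ there are $c,\zeta_1>0$ such that the following can be done in polynomial time. Given a hypergraph with $N$ vertices and edge sizes in $[2,g]$, a rational $\zeta\in(0,\zeta_1]$, and rational weights $w\ge0$ on the edges with $\sum_{f\ni v}w(f)\le1$ for all $v$ and $\sum_{f\ni u,v}w(f)\le\zeta$ for all $u\ne v$, find a matching with at least $(1-\epsilon)\sum w-c\sqrt\zeta N$ edges.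

*Proof.* We take a constant number of small random bites; each selects a small fraction of the edges, removes the touched vertices, and reweights the surviving edges. A potential function allows us to derandomize each bite.

**Step 1 (parameters).** Let $\phi$ be a rational number with $\epsilon/(4g)\le\phi\le\epsilon/(3g)$, $t=\lceil\phi^{-1}\ln(3/\epsilon)\rceil$, $\beta_t=0$, and $\beta_i=\phi(1-g\phi)+(1-\phi)\beta_{i+1}$ for $i<t$. Solving the recursion, $\beta_i=(1-g\phi)(1-(1-\phi)^{t-i})$. So $0\le\beta_i\le1$ and, since $(1-\phi)^t\le e^{-\phi t}\le\epsilon/3$, $\beta_0\ge(1-\frac\epsilon3)^2\ge1-\epsilon$. The number $\beta_i$ is the value of a unit of weight just before bite $i$. Choose $\zeta_1$ so that $2^t\zeta_1\le1/(2g^2)$. At bite $i=0,\dots,t-1$ we have weights $w$ with total $W_i$, degrees $d(v)=\sum_{f\ni v}w(f)\le1$, and codegrees at most $\zeta_i:=2^i\zeta$.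

**Step 2 (the random bite).** Choose each edge $e$ independently with probability $\phi w(e)$; $X_e$ is its indicator. Let $V'$ be the set of vertices in no chosen edge. *Picks* are chosen edges meeting no other chosen edge; they are pairwise disjoint and disjoint from $V'$. Let
$$p_f=\Pr[f\subseteq V']=\prod_{e\cap f\ne\emptyset}(1-\phi w(e))\ge1-g\phi\ge\tfrac23,\qquad p_v=\Pr[v\in V']\ge1-\phi d(v)\ge1-\phi .$$
Put $w'(f)=(1-\phi)w(f)1[f\subseteq V']/p_f$, $W'=\sum w'$, $\deg'(v)=\sum_{f\ni v}w'(f)$, and $c_v=(1-\phi)d(v)/p_v\le1$. An edge $e$ is a pick with probability at least $\phi w(e)p_e$, so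
$$\mathbb E[\#\text{picks}]\ge\phi(1-g\phi)W_i,\qquad\mathbb EW'=(1-\phi)W_i,\qquad\mathbb E[\deg'(v)]=(1-\phi)d(v),$$
and $\deg'(v)=0$ if $v\notin V'$.

**Step 3 (variance of the new degrees).** We show that for $v\in V'$, $\deg'(v)$ is close to $c_v\le1$. We have $\Pr[f\cup f'\subseteq V']=p_fp_{f'}/\prod(1-\phi w(e))$, the product over all $e$ meeting both $f$ and $f'$. Let $f,f'\ni v$.

If $f\cap f'=\{v\}$, the edges $e\ni v$ contribute $p_v$ to this product. The other edges contain some $u\in f\setminus v$ and some $u'\in f'\setminus v$, where $u\ne u'$; so they have total weight at most $g^2\zeta_i\le\frac12$ and contribute a factor at least $1-g^2\zeta_i\ge(1+2g^2\zeta_i)^{-1}$, as $(1-x)(1+2x)\ge1$ for $0\le x\le\frac12$.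

All other pairs $f,f'\ni v$, including $f=f'$, share a vertex other than $v$. For them the product is at least $p_f\ge\frac23$, and the sum of $w(f)w(f')$ over such pairs is at most $\sum_{f\ni v}w(f)\sum_{u\in f\setminus v}\zeta_i\le g\zeta_i$. Hence
$$\mathbb E[\deg'(v)^2]\le(1-\phi)^2\frac{d(v)^2}{p_v}(1+2g^2\zeta_i)+2g\zeta_i .$$
Since $\mathbb E[1_{v\in V'}\deg'(v)]=(1-\phi)d(v)=c_vp_v$,
$$\mathbb E\big[1_{v\in V'}(\deg'(v)-c_v)^2\big]=\mathbb E[\deg'(v)^2]-c_v^2p_v=\mathbb E[\deg'(v)^2]-(1-\phi)^2\frac{d(v)^2}{p_v}\le2g^2\zeta_i+2g\zeta_i\le5g^2\zeta_i,$$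
where we used $(1-\phi)^2/p_v\le1$.

**Step 4 (the potential).** Let $a$ be the power of $2$ in $[g\sqrt{\zeta_i},2g\sqrt{\zeta_i})$ and
$$Q=\#\text{picks}+\beta_{i+1}\Big(W'-\sum_v1_{v\in V'}\Big[a+\frac{(\deg'(v)-c_v)^2}{4a}\Big]\Big).$$
By Steps 2 and 3 and the recursion for $\beta_i$,
$$\mathbb EQ\ge\beta_iW_i-\big(2+\tfrac54\big)g\sqrt{\zeta_i}N\ge\beta_iW_i-5g\sqrt{\zeta_i}N .$$
Expanding squares, $Q$ is a sum of polynomially many terms, each a rational constant times a product of distinct factors $X_e$ and $1-X_e$: the indicators of picks, of $v\in V'$, of $f\subseteq V'$, and of $f\cup f'\subseteq V'$. So all conditional expectations given values of some of the $X_e$ are computable, and the method of conditional expectations gives an outcome with $Q\ge\mathbb EQ$.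

**Step 5 (repairing the degrees).** Take the picks of this outcome, and set $w''(f)=w'(f)/\max_{v\in f}\max(1,\deg'(v))$ on the edges inside $V'$. Degrees of $w''$ are at most $1$, and codegrees are at most $\zeta_i/(1-g\phi)\le2\zeta_i=\zeta_{i+1}$. Since $1-1/\max_{v\in f}\max(1,\deg'(v))\le\sum_{v\in f}(1-1/\max(1,\deg'(v)))$, we get for $W_{i+1}:=\sum w''$
$$W_{i+1}\ge W'-\sum_{v\in V'}(\deg'(v)-1)^+\ge W'-\sum_v1_{v\in V'}\Big[a+\frac{(\deg'(v)-c_v)^2}{4a}\Big],$$
using $c_v\le1$ and $z^+\le a+z^2/(4a)$. Thus $\#\text{picks}_i+\beta_{i+1}W_{i+1}\ge Q\ge\beta_iW_i-5g\sqrt{\zeta_i}N$.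

**Step 6 (summing the bites).** Continue with $w''$ on the edges inside $V'$; later picks are disjoint from earlier ones. Summing over the bites, and using $\beta_t=0$, the total number of picks is at least $\beta_0W_0-c\sqrt\zeta N\ge(1-\epsilon)\sum w-c\sqrt\zeta N$ with $c=5g\sum_{i<t}2^{i/2}$. One bite increases the bit lengths of the weights by at most a polynomial factor (products over edges), and $t$ is constant, so bit lengths remain polynomial. $\square$

## 10. Proof of Theorem B: matching part and flexible part together

Fix a rational $\alpha$. Put $L=\lceil8/\alpha\rceil$, $\gamma=\alpha/10$, $C=\lceil100/\gamma^3\rceil$. Let $K,\delta$ be given by Lemma 3 for $(\alpha/8,L,C)$, with $K$ increased to an integer, which is allowed since $\Lambda_K$ is nondecreasing in $K$. Assume that $n$ is larger than a constant depending on $\alpha$; otherwise use brute force. Route $F_1$ directly. By (1) it remains to find a solution of the residual instance of size at least $\mathrm{OPT}_0-\alpha n^2$.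

**Step 1 (the linear program).** We combine the two relaxations. Maximize $|m|+\sum_Px_P$ over $m$ in the matching polytope of $\Gamma$ and $x_P\ge0$ ($P\in\bigcup\mathcal P_{st}$, $P$ in $G_0$), subject to
$$m(e)+\sum_{P\ni e}x_P\le1\ (e\in E_0),\quad m(st)+x(st)\le\nu(st)\ (st\text{ heavy}),\quad x(st)\le\nu(st)\ (st\text{ light}).$$
There are at most $n^3+Ln^{L+1}$ variables, and the constraints have polynomial encoding length and are separable in polynomial time; so an optimal rational solution is found. Let $Z$ be its value. Every residual solution with paths of length at most $L$ is feasible: heavy 2-paths give $m$, all others give $x$. At most $|E_0|/L\le\alpha n^2/16$ paths of a solution are longer. So $Z\ge\mathrm{OPT}_0-\frac{\alpha n^2}{16}$. Summing the edge constraints, $2Z\le|E_0|$, so $Z\le n^2/4$.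

**Step 2 (rounding $m$).** We fix the heavy 2-paths. Let $m'=(1-\gamma)m$, which is in the matching polytope, $h_{st}=(1-\gamma)x(st)$, and $u_e=1-m'(e)\ge0$ on $E_0$, $u_e=0$ elsewhere. Then $(1-\gamma)x$ is feasible for $\Lambda(u,h)$, as $(1-\gamma)\sum_{P\ni e}x_P\le(1-\gamma)(1-m(e))\le u_e$. So $\Lambda(u,h)\ge(1-\gamma)\sum x_P$. Apply Lemma 4 to $m'$. Let $U$ be the set of $e\in E_0$ not covered by $M$, and let $\tilde u_e=u_e+r(e)$ on $E_0$, $0$ elsewhere. Then $\tilde u\ge u\ge0$, and on $E_0$
$$\tilde u_e=1-(m'-r)(e)=1-M(e)+d(e)=1_U(e)+d(e).$$
So $\tilde u-1_U=D$ and $\|\tilde u-1_U\|_\square\le4n^{7/4}\le\delta n^2$. For light $st$, $h_{st}\le\nu(st)<C$. By Lemma 3,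
$$\Lambda_K(U,h)\ge\Lambda(\tilde u,h)-\tfrac\alpha8n^2\ge\Lambda(u,h)-\tfrac\alpha8n^2\ge(1-\gamma)\sum x_P-\tfrac\alpha8n^2 .$$

**Step 3 (budgets).** The matching $M$ may use too many requests of a heavy pair; the factor $1-\gamma$ leaves room for this. For heavy $st$ let $O_{st}=(M(st)+h_{st}-\nu(st))^+$. As $m'(st)+h_{st}\le(1-\gamma)\nu(st)$ and $M(st)\le m'(st)+d(st)$,
$$O_{st}\le(d(st)-\gamma\nu(st))^+\le\frac{d(st)^2}{4\gamma\nu(st)},$$
since $|z|\le b+z^2/(4b)$ for $b>0$. By Lemma 4(c), $\sum O_{st}\le\frac{100n^2}{\gamma^2C}\le\gamma n^2$.

If $M(st)>\nu(st)$, drop $M(st)-\nu(st)\le O_{st}$ of the edges of $M$ of colour $st$. Let $M^*$ be the result; $|M^*|\ge|M|-\gamma n^2$. Let $b_{st}=\nu(st)-\min(M(st),\nu(st))$ for heavy and $b_{st}=\nu(st)$ for light pairs; these are nonnegative integers. For heavy pairs $h_{st}\le b_{st}+O_{st}$: if $M(st)\le\nu(st)$, this is the definition of $O_{st}$; otherwise $b_{st}=0$ and $h_{st}\le O_{st}$. For light pairs $h_{st}\le b_{st}$. Take an optimal flow for $\Lambda_K(U,h)$ and scale the flow of each pair with $h_{st}>0$ by $\min(1,b_{st}/h_{st})$. This preserves the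 spread constraints and loses at most $(h_{st}-b_{st})^+$ for each pair, so $\Lambda_K(U,b)\ge\Lambda_K(U,h)-\gamma n^2$.

**Step 4 (the hypergraph of flexible paths).** Now we make the flexible flow integral. Solve the polynomial-size linear program $\Lambda_K(U,b)$; in Steps 4 to 6, $x$ denotes its solution. For each $st$ with $x(st)>0$ introduce $k_{st}=\lceil x(st)\rceil\le b_{st}$ copies. The hypergraph has vertex set $U\cup\{\text{copies}\}$ and, for each $P\in\mathcal P_{st}$ with $x_P>0$ (so $E(P)\subseteq U$) and each copy of $st$, a hyperedge $E(P)\cup\{\text{copy}\}$ of weight $x_P/k_{st}$. Edge sizes lie in $[3,L+1]$. Degrees are at most $1$: the degree is $x(st)/k_{st}\le1$ at a copy and $\sum_{P\ni e}x_P\le1$ at $e\in U$. The total weight is $\Lambda_K(U,b)\le|U|/2\le n^2/4$, and the number of vertices is at most $|U|+\sum(x(st)+1)\le2n^2$.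

**Step 5 (codegrees are at most $4L^3KC/n$).** This is where the spread constraints pay off. Two copies have codegree $0$.

Consider a copy of $st$ and $e\in U$. Here $e\ne st$, since $U\cap F_0=\emptyset$. So fixing the position and orientation of $e$ on a path of $\mathcal P_{st}$ determines at least one internal vertex, and at most $2Ln^{q-2}$ paths of length $q$ contain $e$. Each has weight $x_P/k_{st}\le Kn^{-(q-1)}$. Summing over $q$, the codegree is at most $2L^2K/n$.

Consider $e\ne e'$ in $U$. The codegree is $\sum_{P\ni e,e'}x_P$. Number the vertices of $V$, orient every path from its end of smaller index, and fix $q$ and the positions and orientations of $e,e'$ on the path; there are at most $4L^2$ ways for each $q$. This determines the vertices at $3$ or $4$ positions. We use $\sum_tx(st)\le n$ for each $s$ (capacity at $s$), $\sum x(st)\le n^2$, and $x(st)\le b_{st}\le C$ for light pairs.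

- If neither end of the path is determined, at least $3$ internal vertices are; the contribution is at most $Kn^{-(q-1)}n^{q-4}\cdot n^2=K/n$.
- If exactly one end is determined, at least $2$ internal vertices are; the contribution is at most $Kn^{-(q-1)}n^{q-3}\cdot n=K/n$.
- If both ends are determined and $q\ge3$, one of $e,e'$ is the first and the other the last edge, so positions $0,1,q-1,q$ are determined, among them $2$ internal ones; the contribution is at most $Kn^{-(q-1)}n^{q-3}x(st)\le K/n$.
- If both ends are determined and $q=2$, then $st$ is light, as heavy pairs have no flexible 2-paths; the contribution is at most $Kn^{-1}x(st)\le KC/n$.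

Multiplying by $4L^2$ and summing over $q\le L$ gives the claim.

**Step 6 (rounding the flexible flow).** For large $n$, apply Lemma 5 with $g=L+1$, $\epsilon=\alpha/8$ and $\zeta=4L^3KC/n$. We obtain pairwise edge-disjoint paths inside $U$, at most $k_{st}\le b_{st}$ per pair, numbering at least
$$\Big(1-\frac\alpha8\Big)\Lambda_K(U,b)-O(n^{-1/2}n^2)\ge\Lambda_K(U,b)-\frac{\alpha n^2}{32}-o(n^2).$$

**Step 7 (the total).** The 2-paths of $M^*$ use only edges of $E_0$ outside $U$, the paths of Step 6 only edges of $U$, and for each heavy pair at most $\min(M(st),\nu(st))+b_{st}=\nu(st)$ requests are accepted. So these 2-paths together with the paths of Step 6 form a feasible residual solution. With $x$ again the solution of Step 1, Lemma 4(d) and Step 3 give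
$$|M^*|\ge(1-\gamma)|m|-\frac{\gamma n^2}8-\gamma n^2-o(n^2),$$
and Steps 2, 3 and 6 give at least
$$(1-\gamma)\sum x_P-\frac{\alpha n^2}8-\gamma n^2-\frac{\alpha n^2}{32}-o(n^2)$$
flexible paths. Since $\gamma Z\le\gamma n^2/4$, the size of the solution is at least
$$(1-\gamma)Z-\frac{\gamma n^2}8-2\gamma n^2-\frac{5\alpha n^2}{32}-o(n^2)\ge Z-\Big(2.5\gamma+\frac{5\alpha}{32}\Big)n^2-o(n^2).$$
Here $2.5\gamma=\frac\alpha4$ and $Z\ge\mathrm{OPT}_0-\frac{\alpha n^2}{16}$. As $\frac14+\frac5{32}+\frac1{16}=\frac{15}{32}<\frac12$, the size is at least $\mathrm{OPT}_0-\alpha n^2$ for large $n$. With the $|F_1|$ direct requests and (1), at least $\mathrm{OPT}-\alpha n^2$ requests are accepted. $\blacksquare$
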